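\title{The span of $L(d,d-1,\ldots,1)$-labelings of trees}

\begin{abstract}
An $L(d,d-1,\ldots,1)$-labeling of a graph assigns integers $0,1,\ldots,s$ to the vertices so that two vertices at distance $k\le d$ receive labels that differ by at least $d+1-k$. Hal\'asz and Tuza conjectured that, for fixed $d$, every tree of maximum degree $m$ has such a labeling with $s\le m^h+o(m^h)$ if $d=2h$ and $s\le 2m^h+o(m^h)$ if $d=2h+1$. We prove the conjecture with error term $O(m^{h-1})$ by a greedy argument. For $d\ge 2$ and $m\ge 8d$ we then determine exactly the maximum, over all trees of maximum degree $m$, of the smallest possible $s$.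
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a graph, let $\operatorname{dist}(u,v)$ denote the distance of two vertices, and let $d$ be a positive integer. An \emph{$L(d,d-1,\ldots,1)$-labeling of $G$ with span $s$} is a map $f\colon V\to\{0,1,\ldots,s\}$ such that
\begin{equation}\label{eq:label}
|f(u)-f(v)|\ge d+1-\operatorname{dist}(u,v)\qquad\text{whenever } u\ne v \text{ and } \operatorname{dist}(u,v)\le d .
\end{equation}
The smallest $s$ for which such a map exists is denoted by $\lambda_{d,d-1,\ldots,1}(G)$. We say \emph{$d$-labeling} and write $\lambda_d(G)$ for short. Condition \eqref{eq:label} asks that close vertices have distant labels: the labels of neighbors differ by at least $d$, the required gap drops by one with each further step, and vertices at distance exactly $d$ need only distinct labels. For $d=1$ a $d$-labeling is a proper coloring with $s+1$ colors.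

How large can $\lambda_d(T)$ be for a tree $T$ of maximum degree $m$, when $d$ is fixed and $m$ is large? Vertices that are pairwise within distance $d$ need distinct labels, and such sets are easy to find. If $d=2h$, take the vertices within distance $h$ of a fixed vertex; when all degrees involved equal $m$, there are $1+m+m(m-1)+\dots+m(m-1)^{h-1}\sim m^h$ of them. If $d=2h+1$, one extra step is allowed, so we may take the vertices within distance $h$ of either end of a fixed edge; there are $2\bigl(1+(m-1)+\dots+(m-1)^h\bigr)\sim 2m^h$ of them. In the other direction, a vertex may have about $m^d$ vertices within distance $d$, so labeling the vertices greedily in an arbitrary order gives only a bound of order $m^d$. The following conjecture, posed in \cite{problem}, says that the lower bounds give the right answer.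

\medskip\noindent\textbf{Conjecture} (V.~Hal\'asz and Zs.~Tuza). \emph{For every fixed positive integer $d$, if $T$ is a tree with maximum degree $m$, then, as $m\to\infty$,}
\[
\lambda_{d}(T)\le\begin{cases} m^{h}+o(m^{h}) & \text{if } d=2h,\\ 2m^{h}+o(m^{h}) & \text{if } d=2h+1.\end{cases}
\]

An upper bound of this form, even with $O(m^{h-1})$ in place of $o(m^h)$, holds for $d=2$ (Griggs and Yeh) and for $d=3$ (Clipperton, Gehrtz, Szaniszl\'o and Torkorno). For larger $d$ it was known only for trees of diameter $d$ (Hal\'asz and Tuza). For $d=1$, a proper $2$-coloring of $T$ gives $\lambda_1(T)\le 1\le 2m^0$. The following theorem settles all other $d$, so the conjecture holds for every $d$, with error term $O(m^{h-1})$. All trees $T$ in this paper are finite.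

\begin{theorem}\label{thm:greedy}
Let $d\ge 2$ and $m\ge 2$, and let $T$ be a tree of maximum degree $m$. Then
\[
\lambda_d(T)\le\begin{cases} m^h+4d^2m^{h-1} & \text{if } d=2h,\\ 2m^h+8d^2m^{h-1}+1 & \text{if } d=2h+1.\end{cases}
\]
\end{theorem}

For large $m$ the worst case can be determined exactly. Put $q=m-1$ and
\begin{equation}\label{eq:Wdef}
W_{2h}(m)=q^h+4\sum_{k=1}^{h}k\,q^{h-k},\qquad W_{2h+1}(m)=2\sum_{k=0}^{h}(2k+1)\,q^{h-k}.
\end{equation}
The distance from a vertex to an edge is the distance to the nearer end of the edge.

\begin{theorem}\label{thm:exact}
Let $d\ge 2$, write $d=2h$ or $d=2h+1$, let $m\ge 8d$ and $W=W_d(m)$, and let $T$ be a tree of maximum degree $m$.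
\begin{enumerate}
\item[(i)] $\lambda_d(T)\le W-1$.
\item[(ii)] If $T$ has a vertex $c_0$ such that all vertices at distance less than $d$ from $c_0$ have degree $m$, then $\lambda_d(T)=W-1$.
\item[(iii)] If all vertices at distance at most $h-1$ from some vertex \textup{(}for $d=2h$\textup{)}, respectively from some edge \textup{(}for $d=2h+1$\textup{)}, have degree $m$, then $\lambda_d(T)\ge W-2h-1$.
\end{enumerate}
\end{theorem}

The hypothesis of (ii) says that $T$ contains the full ball of radius $d$ of the infinite $m$-regular tree. That ball is itself a finite tree of maximum degree $m$. Hence, for $d\ge2$ and $m\ge 8d$, the maximum of $\lambda_d(T)$ over all trees of maximum degree $m$ is exactly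
\[
q^h+4\sum_{k=1}^{h}kq^{h-k}-1\quad(d=2h),\qquad 2\sum_{k=0}^{h}(2k+1)q^{h-k}-1\quad(d=2h+1).
\]
For $d=2$ and $d=3$ this is $m+2$ and $2m+3$. For fixed $h\ge 2$, the expansions $q^h=m^h-hm^{h-1}+O(m^{h-2})$ and $q^{h-1}=m^{h-1}+O(m^{h-2})$ turn it into
\[
m^h+(4-h)m^{h-1}+O(m^{h-2}),\qquad 2m^h+(6-2h)m^{h-1}+O(m^{h-2}).
\]
In particular, the leading constants $1$ and $2$ in the conjecture are best possible.

Section~\ref{sec:trees} collects the facts about trees that we use and explains what $W_d$ counts. Section~\ref{sec:small} works out $d=2$ and $d=3$ by hand. Theorem~\ref{thm:greedy} is proved in Section~\ref{sec:greedy}, the lower bounds of Theorem~\ref{thm:exact} in Section~\ref{sec:lower}, and its upper bound in Section~\ref{sec:upper}.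

\section{Paths, balls and the numbers $W_d$}\label{sec:trees}

From now on $d\ge 2$, $h=\lfloor d/2\rfloor\ge 1$ and $q=m-1$. We write $B(c,r)=\{u:\operatorname{dist}(u,c)\le r\}$. In a rooted tree the \emph{depth} of a vertex is its distance from the root, and \emph{level $t$} is the set of vertices of depth $t$. Any two vertices of a tree are joined by exactly one path, whose length is their distance. We use three consequences.

\begin{enumerate}
\item[(F1)] \emph{Up and down.} In a rooted tree, the path from $v$ to $u$ goes up $j$ steps to the lowest common ancestor of $u$ and $v$, and then down $l$ steps. Thus $\operatorname{dist}(u,v)=j+l$ and $\operatorname{depth}(v)-\operatorname{depth}(u)=j-l$. Consequently $\operatorname{dist}(u,v)\equiv\operatorname{depth}(u)+\operatorname{depth}(v)\pmod 2$, and $l\le j$ if $\operatorname{depth}(u)\le\operatorname{depth}(v)$.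
\item[(F2)] \emph{One step.} If $c'$ is a neighbor of $c$ and $u$ is any vertex, then $\operatorname{dist}(u,c')=\operatorname{dist}(u,c)\pm1$, with the minus sign exactly when $c'$ lies on the path from $c$ to $u$. For given $c$ and $u$, at most one neighbor $c'$ of $c$ gives the minus sign.
\item[(F3)] \emph{Spheres.} Put $n_0=1$ and $n_i=mq^{i-1}=q^i+q^{i-1}$ for $i\ge1$. In a tree with all degrees at most $m$, at most $n_i$ vertices lie at distance $i$ from a vertex $c$, since a path from $c$ has at most $m$ choices for its first step and at most $q$ for each later one. If all vertices at distance at most $h-1$ from $c$ have degree $m$, there are exactly $n_i$ for $0\le i\le h$. If all vertices at distance at most $h-1$ from an edge $e$ have degree $m$, there are exactly $2q^i$ vertices at distance $i$ from $e$ for $0\le i\le h$, namely $q^i$ behind each end.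
\end{enumerate}
We also use that, for integers $x\ge2$ and $r\ge0$,
\begin{equation}\label{eq:geom}
1+x+\dots+x^{r-1}\le x^r,\qquad\text{and hence}\qquad 1+x+\dots+x^{r}\le 2x^r;
\end{equation}
the first sum equals $(x^r-1)/(x-1)$.

If $u$ is labeled and $\operatorname{dist}(u,v)=k\le d$, we say that $u$ \emph{blocks} for $v$ the $2(d-k)+1$ integers $x$ with $|x-f(u)|\le d-k$. Condition \eqref{eq:label} for the pair $u,v$ says that $f(v)$ is not blocked by $u$.

The numbers $W_d$ are weighted sizes of balls of radius $h$, in which a vertex weighs more the closer it is to the center.

\begin{lemma}\label{lem:W}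
We have
\[
W_{2h}=\sum_{i=0}^h n_i\bigl(1+2(h-i)\bigr),\qquad
W_{2h+1}=\sum_{i=0}^h 2q^i\bigl(1+2(h-i)\bigr)=2\sum_{i=0}^h n_i\,(1+h-i).
\]
\end{lemma}

\begin{proof}
The power $q^i$ occurs in $n_i$ and in $n_{i+1}$. In the first sum its coefficient is $1$ for $i=h$ and $\bigl(1+2(h-i)\bigr)+\bigl(1+2(h-i-1)\bigr)=4(h-i)$ for $i<h$; with $k=h-i$ this is \eqref{eq:Wdef}. The second sum is \eqref{eq:Wdef} with $k=h-i$. In the last expression the coefficient of $q^i$ is $2\bigl[(1+h-i)+(h-i)\bigr]=2\bigl(1+2(h-i)\bigr)$, also for $i=h$.
\end{proof}

The first formula will appear in both the lower and the upper bound for even $d$. For odd $d$ the lower bound uses the ball around an edge, the upper bound uses the ball around a vertex, and the two bounds meet because the two expressions for $W_{2h+1}$ agree.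

\section{The cases $d=2$ and $d=3$}\label{sec:small}

Here $h=1$, $W_2=q+4=m+3$ and $W_3=2q+6=2m+4$. Let $m\ge3$, and root $T$ at a leaf, so that every vertex has at most $q$ children.

\subsection*{The case $d=2$}
Give the root the label $0$ and proceed level by level, labeling all children of a vertex $a$ together. By (F1), a vertex that is within distance $2$ of a child $v$ of $a$ and not deeper than $v$ is $a$, the parent of $a$, or a sibling of $v$. The vertex $a$ blocks three labels and its parent blocks one. So at least $q$ of the $q+4$ labels $0,\ldots,m+2$ remain, and the children of $a$ receive distinct ones. Thus $\lambda_2(T)\le m+2$.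

For the lower bound let $f$ have span $s$ and let $c$ have degree $m$. The three integers $f(c)-1,f(c),f(c)+1$ and the $m$ labels of the neighbors of $c$ are $m+3$ distinct integers. All of them lie in $\{0,\ldots,s\}$, except that one sticks out if $f(c)\in\{0,s\}$. Hence $s\ge m+1$, and the star with $m$ leaves attains this: label the center $0$ and the leaves $2,\ldots,m+1$. If $s=m+1$, then \emph{every} vertex of degree $m$ must use the trick of the star and carry the label $0$ or $s$. Under the hypothesis of Theorem~\ref{thm:exact}(ii), $c_0$ and two of its neighbors have degree $m$ and need three distinct labels, so $s\ge m+2$.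

\subsection*{The case $d=3$}
A new device removes all constraints at distance $3$: we require $f(v)\equiv\operatorname{depth}(v)\pmod2$. Vertices at distance $3$ have depths of opposite parity by (F1), so their labels are distinct. Each parity class of $\{0,\ldots,2m+3\}$ has $q+3$ elements. In the class available to the children of $a$, the vertex $a$ blocks only $f(a)\pm1$, and the parent of $a$ blocks only its own label. At least $q$ labels remain, and distinct labels of equal parity differ by at least $2$, as siblings require. Thus $\lambda_3(T)\le 2m+3$.

For the lower bound let $cc'$ be an edge with both ends of degree $m$. The three integers centered at $f(c)$, the three centered at $f(c')$, and the labels of the $2q$ other neighbors of $c$ and $c'$ are $2q+6=2m+4$ distinct integers, by \eqref{eq:label}. They lie in $\{-1,\ldots,s+1\}$, so $s\ge 2m+1$. The double star, consisting of $c$, $c'$ and $2q$ leaves, attains this: put $f(c)=0$ and $f(c')=2q+3=2m+1$, and label the leaves at $c$ by $3,5,\ldots,2q+1$ and the leaves at $c'$ by $2,4,\ldots,2q$. If $s\le 2m+2$, then every edge with both ends of degree $m$ has an end with label $0$ or $s$. Under the hypothesis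 of Theorem~\ref{thm:exact}(ii) we can walk away from such labels. The $m\ge3$ neighbors of $c_0$ have distinct labels, so some neighbor $c_1$ has a label outside $\{0,s\}$; for the same reason $c_1$ has such a neighbor $c_2$. Both $c_1$ and $c_2$ have degree $m$, which is a contradiction. So $s\ge2m+3$.

The star and the double star satisfy the hypothesis of part (iii) of Theorem~\ref{thm:exact} and have $\lambda_d<W-1$, so that hypothesis cannot replace the stronger one in part (ii). The double star also shows that the bound in (iii) is attained for $d=3$.

\section{Greedy labeling by depth}\label{sec:greedy}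

If vertices are labeled in order of depth, only the vertices that are not deeper than $v$ matter when $v$ is labeled. By (F1), the path to such a vertex descends for at most half of its length, and only descending steps involve a choice. This replaces $m^d$ by $m^h$.

For odd $d$ the order alone is not enough. There may be about $m^h$ earlier vertices at distance $2h$, each blocking three labels, and about $m^h$ at distance $2h+1$, each blocking one, so the count would give $4m^h$. The parity rule of Section~\ref{sec:small} brings this down to $m^h$ labels in each of two parity classes.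

\begin{proof}[Proof of Theorem~\ref{thm:greedy}]
Root $T$ at any vertex and label the vertices one at a time in an order of non-decreasing depth. Let $v$ be the current vertex and $u$ an earlier vertex with $\operatorname{dist}(u,v)=k$. In the notation of (F1), $j+l=k$ and $l\le j$, so $l\le\lfloor k/2\rfloor$. Given $k$ and $l$, the common ancestor is determined, and it has at most $m^l$ descendants $l$ levels below it. Hence at most $\sum_{l=0}^{\lfloor k/2\rfloor}m^l$ earlier vertices are at distance $k$ from $v$. By \eqref{eq:geom}, which needs $m\ge2$, this number is at most $2m^{h-1}$ if $1\le k\le 2h-1$, and at most $m^h+2m^{h-1}$ if $k=2h$. Every vertex blocks at most $2d-1$ integers for $v$. Put $M=m^h+4d^2m^{h-1}$.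

\emph{Case $d=2h$.} Use the labels $0,\ldots,M$. A vertex at distance $2h=d$ blocks one integer, and the distances $1,\ldots,d-1$ contribute at most $2m^{h-1}$ vertices each. The number of blocked integers is at most
\[
m^h+2m^{h-1}\bigl(1+(d-1)(2d-1)\bigr)=m^h+2m^{h-1}(2d^2-3d+2)\le M .
\]
There are $M+1$ labels, so one of them is free.

\emph{Case $d=2h+1$.} Use the labels $0,\ldots,2M+1$ and require $f(v)\equiv\operatorname{depth}(v)\pmod2$. Each parity class has $M+1$ labels, and we count the blocked labels in the class of $v$. A vertex $u$ at distance $2h+1$ blocks only $f(u)$, which lies in the other class by (F1). A vertex $u$ at distance $2h$ blocks $f(u)-1,f(u),f(u)+1$, of which only $f(u)$ lies in the class of $v$. The distances $1,\ldots,2h-1=d-2$ contribute at most $2m^{h-1}$ vertices each. The total is at most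
\[
m^h+2m^{h-1}\bigl(1+(d-2)(2d-1)\bigr)=m^h+2m^{h-1}(2d^2-5d+3)\le M ,
\]
so a label is free, and the span is $2M+1=2m^h+8d^2m^{h-1}+1$.
\end{proof}

\section{Lower bounds by packing intervals}\label{sec:lower}

Let $T$ be a tree of maximum degree $m$, let $f$ be a $d$-labeling of $T$ with span $s$, and let $W=W_d(m)$. A \emph{center} is a vertex if $d=2h$ and an edge if $d=2h+1$. A center $z$ is \emph{full} if all vertices at distance at most $h-1$ from $z$ have degree $m$. For a center $z$ put
\[
K=\{u:\operatorname{dist}(u,z)\le h\},\qquad j(u)=h-\operatorname{dist}(u,z)\quad(u\in K).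
\]
The count in the introduction used only that the labels on $K$ are distinct. As in Section~\ref{sec:small}, a vertex closer to $z$ keeps a whole interval around its label to itself, and $j(u)$ is the radius of that interval.

\begin{lemma}\label{lem:pack}
Let $z$ be a full center, and let $y$ and $y'$ be the vertices of $K$ with the smallest and the largest label. Then
\[
f(y')-f(y)\ge W-1-j(y)-j(y').
\]
\end{lemma}

\begin{proof}
Let $u,w\in K$ be distinct. Going from $u$ to $z$, along $z$ if $z$ is an edge, and on to $w$, we get
\[
\operatorname{dist}(u,w)\le\operatorname{dist}(u,z)+(d-2h)+\operatorname{dist}(w,z)=d-j(u)-j(w)\le d .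
\]
So \eqref{eq:label} applies and gives $|f(u)-f(w)|\ge1+j(u)+j(w)$. In particular $f$ is injective on $K$, so $y$ and $y'$ are well defined. Let $I(u)$ be the set of integers $x$ with $|x-f(u)|\le j(u)$. If $f(u)<f(w)$, the inequality reads $f(u)+j(u)<f(w)-j(w)$, that is, $I(u)$ lies entirely to the left of $I(w)$. Hence the intervals $I(u)$ are disjoint and lie between $f(y)-j(y)$ and $f(y')+j(y')$, so
\[
\sum_{u\in K}\bigl(1+2j(u)\bigr)\le f(y')-f(y)+j(y)+j(y')+1 .
\]
Since $z$ is full, (F3) gives the number of vertices of $K$ at each distance from $z$, and the left side equals $W$ by Lemma~\ref{lem:W}.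
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(iii)}]
The hypothesis provides a full center. Since $j\le h$ on $K$, Lemma~\ref{lem:pack} gives $s\ge f(y')-f(y)\ge W-1-2h$.
\end{proof}

\begin{remark}
This proof does not use $m\ge 8d$. For $d=2h$ only the center itself has $j=h$, so $j(y)+j(y')\le 2h-1$ and in fact $s\ge W-2h$; the star of Section~\ref{sec:small} attains this for $d=2$.
\end{remark}

The gap between (iii) and (ii) comes from the two outermost intervals, which may stick out of $\{0,\ldots,s\}$. A span below $W-1$ forces this to happen at every full center, so every full center has, strictly inside its ball $K$, a vertex whose label is near $0$ or $s$. There are few such labels, and a ball of radius $h$ cannot repeat a label. In a tree that branches $m$ ways we can therefore walk away from these vertices until we reach a full center that has none nearby.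

\begin{proposition}\label{prop:lower}
Under the hypotheses of Theorem~\textup{\ref{thm:exact}(ii)}, $\lambda_d(T)\ge W-1$.
\end{proposition}

\begin{proof}
Suppose that $f$ has span $s\le W-2$. Call a vertex \emph{extreme} if its label is at most $2h-1$ or at least $s-2h+1$, and let $\delta(v)$ be the distance from $v$ to the nearest extreme vertex ($\delta(v)=\infty$ if there is none).

\emph{(A) Every ball $B(c,h)$ contains at most $4h$ extreme vertices.} Two vertices of the ball are at distance at most $2h\le d$, so their labels are distinct, and at most $4h$ labels make a vertex extreme.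

\emph{(B) Every full center $z$ has an extreme vertex at distance at most $h-1$.} Lemma~\ref{lem:pack} and $W-1\ge s+1$ give
\[
f(y)+\bigl(s-f(y')\bigr)\le j(y)+j(y')-1\le 2h-1 .
\]
Both terms on the left are non-negative. Hence each is at most $2h-1$, so $y$ and $y'$ are extreme; and $j(y)+j(y')\ge1$, so one of $y,y'$ has $j\ge1$, which means distance at most $h-1$ from $z$.

\emph{(C) If $c$ has degree $m$, $1\le r\le h$ and $\delta(c)\ge r-1$, then $c$ has a neighbor $c'$ with $\delta(c')\ge r$.} Otherwise every neighbor $c'$ of $c$ has an extreme vertex $u$ with $\operatorname{dist}(u,c')\le r-1\le\operatorname{dist}(u,c)$. By (F2), $\operatorname{dist}(u,c)=\operatorname{dist}(u,c')+1\le r\le h$, and different neighbors $c'$ give different vertices $u$. So $B(c,h)$ contains $m$ extreme vertices. Since $m\ge 8d>4h$, this contradicts (A). This is the only place in this section where the size of $m$ matters.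

\emph{The walk.} Start at $c_0$, where $\delta(c_0)\ge0$. Apply (C) with $r=1,2,\ldots,h$ to obtain vertices $c_1,\ldots,c_h$, each adjacent to the previous one, with $\delta(c_r)\ge r$. This is allowed because $\operatorname{dist}(c_r,c_0)\le r\le h<d$, so every $c_r$ has degree $m$.

If $d=2h$, a vertex within distance $h-1$ of $c_h$ is within distance $2h-1<d$ of $c_0$. So $c_h$ is a full center with $\delta(c_h)\ge h$, contrary to (B).

If $d=2h+1$, apply (C) once more, to $c_h$ with $r=h$, to obtain a neighbor $c_{h+1}$ with $\delta(c_{h+1})\ge h$. A vertex within distance $h-1$ of the edge $c_hc_{h+1}$ is within distance $h$ of $c_h$, hence within distance $2h<d$ of $c_0$. So this edge is a full center, and every extreme vertex is at distance at least $h$ from both of its ends, contrary to (B).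
\end{proof}

\section{The exact upper bound}\label{sec:upper}

Root $T$ at a leaf. The root has one child and every other vertex has at most $q=m-1$ children, so $T$ is a subtree of the infinite rooted tree $Q$ in which every vertex has exactly $q$ children. A path in $T$ is the unique path in $Q$ between its ends, so distances in $T$ and $Q$ agree, and a $d$-labeling of $Q$ restricts to one of $T$. It therefore suffices to label $Q$ with span $W-1$. All degrees in $Q$ are at most $m$.

\subsection{What goes wrong for $d=4$}

For $h=1$ the greedy count of Section~\ref{sec:small} is exact. For $h=2$ it is not. Let $d=4$, so $W-1=q^2+4q+7$. Let $v$ be a vertex of depth $t\ge4$ in $Q$ with parent $b$ and grandparent $a$. By (F1), the vertices within distance $4$ of $v$ and not deeper than $v$ are: $b$ (blocking $7$ labels); $a$ and the $q-1$ siblings of $v$ ($5$ each); the parent of $a$ and the $q-1$ siblings of $b$ ($3$ each); and the grandparent of $a$, the $q-1$ siblings of $a$ and the $q^2-q$ cousins of $v$ ($1$ each). The total is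
\[
7+5q+3q+q+(q^2-q)=q^2+8q+7,
\]
which exceeds the target by $4q$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.9,old/.style={circle,draw,fill=white,inner sep=1.5pt,font=\small}]
\draw (0,2)--(1.5,3)--(1.5,4) (1.5,3)--(2.2,2) (1.5,3)--(3.4,2);
\foreach \x/\n/\w in {-2.6/1/-0.45,0/2/-0.45,2.6/3/0.45}{
  \draw (0,2)--(\x,1);
  \foreach \e in {-0.7,0,0.7}{\draw (\x,1)--({\x+\e},0); \fill ({\x+\e},0) circle (2pt);}
  \node[old] at (\x,1) {$3$};
  \node at ({\x+\w},1) {$b_{\n}$};
  \node at (\x,-0.45) {$D_{\n}$};}
\node[old] at (0,2) {$5$}; \node at (-0.4,2.2) {$a$};
\node[old] at (1.5,3) {$3$}; \node[old] at (1.5,4) {$1$};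
\node[old] at (2.2,2) {$1$}; \node[old] at (3.4,2) {$1$};
\node[right] at (4.2,0) {level $t$}; \node[right] at (4.2,2) {level $t-2$}; \node[right] at (4.2,4) {level $t-4$};
\end{tikzpicture}
\caption{The ball of radius $2$ around a vertex $a$ of the $q$-ary tree, drawn with $q=3$, for $d=4$. The grandchildren of $a$ (black) are labeled together. Each vertex above them shows how many labels it blocks for a grandchild whose path to it passes through $a$. These numbers add up to $4q+8$.}\label{fig:ball}
\end{figure}

The excess comes from $b$ and the siblings of $v$. Each of them blocks four more labels for $v$ than for a cousin of $v$, and those labels are not lost: the cousins can use them. So we label all $q^2$ grandchildren of $a$ at once and split the constraints into two kinds. The \emph{common} constraints charge each vertex $u$ above level $t$ for the labels that it blocks at distance $2+\operatorname{dist}(u,a)$; see Figure~\ref{fig:ball}. They remove at most $5+3(q+1)+q=4q+8$ of the $W=q^2+4q+8$ labels, and $q^2$ labels remain, one for each grandchild, with none to spare. The \emph{local} constraints concern one family $D_i$ of siblings: its labels must be far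 from one another and from the label of the parent $b_i$. They remove no label for good, but they restrict how the free labels are dealt out to the families. We have no control over the shape of the set of free labels, so we need a distribution lemma that works for an arbitrary set.

\subsection{Distributing a set of integers}

Call two integers \emph{$g$-close} if they differ by less than $g$. Exactly $2g-1$ integers are $g$-close to a given integer, the integer itself included.

\begin{lemma}\label{lem:exchange}
Let $q,N,g\ge1$ be integers with $q>4(2g-1)$. Let $F$ be a set of at least $qN$ integers, and let $Y_1,\ldots,Y_q$ be pairwise disjoint sets of integers with $|Y_i|\le N$. Then there are pairwise disjoint sets $S_1,\ldots,S_q\subseteq F$ with $|S_i|=N$ such that no element of $S_i$ is $g$-close to another element of $S_i$ or to an element of $Y_i$.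
\end{lemma}

\begin{proof}
Discard elements so that $F=\{x_0<x_1<\dots<x_{qN-1}\}$. Call a partition of $F$ into classes $S_1,\ldots,S_q$ of size $N$ \emph{separated} if no two distinct elements of a class are $g$-close. Separated partitions exist: deal out the elements cyclically, putting $x_p$ into the class determined by $p\bmod q$; two elements of a class then differ by at least $q\ge g$. Call $x\in S_i$ \emph{bad} if it is $g$-close to an element of $Y_i$, and choose a separated partition with the fewest bad elements.

Suppose that $x\in S_i$ is bad. We look for an element $x'\in F$, in class $S_k$ say, to exchange with $x$. Exclude $x'$ if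
\begin{enumerate}
\item[(a)] $x'$ is $g$-close to an element of $S_i\cup Y_i$, or
\item[(b)] $x$ is $g$-close to an element of $S_k\cup Y_k$.
\end{enumerate}
Since $|S_i\cup Y_i|\le 2N$, condition (a) excludes at most $2(2g-1)N$ elements. Each of the $2g-1$ integers that are $g$-close to $x$ lies in at most one class $S_k$ and in at most one set $Y_k$, so (b) holds for at most $2(2g-1)$ indices $k$ and excludes at most $2(2g-1)N$ elements. As $4(2g-1)N<qN$, some $x'$ is not excluded, and $k\ne i$ because (a) excludes all of $S_i$. Move $x'$ to class $i$ and $x$ to class $k$. By the failure of (a) and (b), the partition stays separated and neither $x$ nor $x'$ is bad afterwards. All other elements keep their class, and so their status. The number of bad elements has decreased, a contradiction. Hence the chosen partition has no bad element.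
\end{proof}

Some lower bound on $q$ is necessary: if $q<g$, $N\ge2$ and $F$ consists of $qN$ consecutive integers, then two among any $q+1$ consecutive elements share a class and differ by at most $q<g$.

\subsection{Labeling $Q$ level by level}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(i)}]
Put $s=W-1$. We label $Q$ from $\{0,\ldots,s\}$ level by level, so that \eqref{eq:label} holds for all pairs of labeled vertices and, if $d$ is odd, $f(v)\equiv\operatorname{depth}(v)\pmod 2$.

\emph{Step 1: levels $0,\ldots,h-1$.} These vertices have no ancestor $h$ levels up, but they are so few that we can be wasteful. By \eqref{eq:geom} there are at most $2q^{h-1}$ of them, say $w_0,w_1,\ldots$. Put $f(w_k)=2dk+\varepsilon_k$, where $\varepsilon_k\in\{0,1\}$ is the parity of the depth of $w_k$. Any two labels differ by at least $2d-1\ge d$. All labels are at most $2d(2q^{h-1}-1)+1\le 4dq^{h-1}\le q^h\le s$; here we used $q\ge 8d-1\ge4d$, and $W>q^h$ by \eqref{eq:Wdef}.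

\emph{Step 2: level $t\ge h$ splits into independent blocks.} Assume that all levels above level $t$ are labeled. For a vertex $a$ at level $t-h$, let $D(a)$ be the set of its $q^h$ descendants at level $t$. These sets partition level $t$. We claim:
\begin{equation}\label{eq:claim}
\begin{gathered}
\text{if } v\in D(a),\ \operatorname{depth}(u)\le t \text{ and } \operatorname{dist}(u,v)\le 2h, \text{ then } u\in B(a,h);\\
\text{if moreover } \operatorname{depth}(u)=t, \text{ then } u\in D(a).
\end{gathered}
\end{equation}
In the notation of (F1), $l\le j$ and $j+l\le 2h$. The lowest common ancestor of $u$ and $v$ and the vertex $a$ lie $j$ and $h$ levels above $v$ on the path to the root, so their distance is $|j-h|$ and $\operatorname{dist}(u,a)\le|j-h|+l$. If $j\le h$, this is $h-(j-l)\le h$; if $j>h$, it is $(j+l)-h\le h$. If $\operatorname{depth}(u)=t$, then $l=j\le h$, so the common ancestor is $a$ or a descendant of $a$, and $u\in D(a)$.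

By \eqref{eq:claim}, two vertices of level $t$ in different blocks are at distance greater than $2h$. The distance is even by (F1), hence at least $2h+2>d$. So the blocks impose no constraints on one another, and we fix one vertex $a$.

Let $P$ be the set of vertices of $B(a,h)$ of depth less than $t$. A vertex of $B(a,h)$ has depth at most $t$, and it has depth $t$ only if it is reached from $a$ by $h$ downward steps. Thus $B(a,h)$ is the disjoint union of $P$ and $D(a)$. By (F3), $P$ has at most $n_i$ vertices at distance $i<h$ from $a$ and at most $n_h-q^h$ at distance $h$. Since two vertices of $P$ are at distance at most $2h\le d$, the labeling $f$ is injective on $P$.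

\emph{Step 3: the common constraints leave $q^h$ labels.} Let $L=\{0,\ldots,s\}$ if $d=2h$, and let $L$ be the set of $x\in\{0,\ldots,s\}$ with $x\equiv t\pmod2$ if $d=2h+1$. Then $|L|=W$ in the first case and $|L|=W/2$ in the second, as $W_{2h+1}$ is even. For $u\in P$ with $i=\operatorname{dist}(u,a)$ put
\[
Z_u=\{x\in L:\ |x-f(u)|\le d-h-i\},
\]
the labels that $u$ blocks at distance $h+i$, and let $F=L\setminus\bigcup_{u\in P}Z_u$.

If $d=2h$, then $|Z_u|\le 1+2(h-i)$. This weight is $1$ for $i=h$, so Lemma~\ref{lem:W} gives
\[
\sum_{u\in P}|Z_u|\le\sum_{i=0}^hn_i\bigl(1+2(h-i)\bigr)-q^h=W-q^h .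
\]

If $d=2h+1$, then $d-h-i=(h-i)+1$. By (F1), $f(u)\equiv\operatorname{depth}(u)\equiv(t-h)+i\equiv t+(h-i)\pmod2$. So every $x\in Z_u$ satisfies $|x-f(u)|\le(h-i)+1$ and $x-f(u)\equiv h-i\pmod 2$, that is, $x-f(u)\in\{-(h-i),-(h-i)+2,\ldots,h-i\}$. Hence $|Z_u|\le1+h-i$, and Lemma~\ref{lem:W} gives
\[
\sum_{u\in P}|Z_u|\le\sum_{i=0}^hn_i(1+h-i)-q^h=W/2-q^h .
\]
In both cases $|F|\ge q^h$.

\emph{Step 4: the local constraints.} Let $b_1,\ldots,b_q$ be the children of $a$, and let $D_i$ and $P_i$ be the parts of $D(a)$ and $P$ in the subtree consisting of $b_i$ and its descendants. For $v\in D_i$, the vertices of $P_i$ and $D_i$ are closer to $v$ than a detour through $a$ would suggest, so we keep $f(v)$ at the largest gap that \eqref{eq:label} can require, namely $d$, from all their labels. Put $N=q^{h-1}=|D_i|$. The set $P_i$ lies on levels $t-h+1,\ldots,t-1$, so $|P_i|\le1+q+\dots+q^{h-2}\le N$ by \eqref{eq:geom}; for $h=1$ it is empty. The sets $Y_i=f(P_i)$ are pairwise disjoint because $f$ is injective on $P$. Apply Lemma~\ref{lem:exchange} with $g=d$. Its hypothesis $q>8d-4$ holds since $q\ge8d-1$; this is the step that uses $m\ge 8d$ almost in full. Label $D_i$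 bijectively by $S_i$. The new labels lie in $L$, so the parity rule is kept.

\emph{Step 5: verification.} Let $v\in D_i$, and let $u\ne v$ have depth at most $t$ and $\operatorname{dist}(u,v)\le d$. If $\operatorname{dist}(u,v)=2h+1$, then $d$ is odd, the depths of $u$ and $v$ have opposite parity, and so $|f(u)-f(v)|\ge1$, as required. Otherwise $\operatorname{dist}(u,v)\le2h$, and $u\in P\cup D(a)$ by \eqref{eq:claim}. There are three cases.
\begin{itemize}
\item $u\in P\setminus P_i$. Then $u$ is outside the subtree of $b_i$, so the path from $v$ to $u$ passes through $a$ and $\operatorname{dist}(u,v)=h+\operatorname{dist}(u,a)$. Since $f(v)\in L\setminus Z_u$, we get $|f(u)-f(v)|\ge d-h-\operatorname{dist}(u,a)+1=d+1-\operatorname{dist}(u,v)$.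
\item $u\in P_i\cup D_i$. Then $f(u)\in Y_i$, or $f(u)$ is another element of $S_i$. By Lemma~\ref{lem:exchange}, $|f(u)-f(v)|\ge d\ge d+1-\operatorname{dist}(u,v)$.
\item $u\in D_k$ with $k\ne i$. Then $\operatorname{dist}(u,v)=2h$, and $f(u)\ne f(v)$ because $S_i$ and $S_k$ are disjoint. If $d=2h$, the required gap is $1$. If $d=2h+1$, the required gap is $2$, and the two labels are distinct and of equal parity.
\end{itemize}
So \eqref{eq:label} holds for all pairs of vertices of depth at most $t$. By induction on $t$, the tree $Q$ has a $d$-labeling with span $W-1$, and so has $T$.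
\end{proof}

Part (ii) of Theorem~\ref{thm:exact} follows from part (i) and Proposition~\ref{prop:lower}. This completes the proof of Theorem~\ref{thm:exact}.

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Distance-constrained labeling of trees},
\texttt{http://www.iwogl2016.agh.edu.pl/problems/tuza.pdf}

\end{thebibliography}
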